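# Every tree has a matrix with eigenvalue multiplicities $d_v-1$

## 1. Matrices on a tree, multiplicity lists, branches

All matrices are real and symmetric, and $V$, $E$ denote the vertex and edge sets of a tree $T$ on $n$ vertices. For a scalar $t$ and a square matrix $M$ we write $t-M$ for $t$ times the identity minus $M$. The spectrum of $M$ is $\sigma(M)$, and $m_M(\mu)$ is the multiplicity of $\mu$ as an eigenvalue of $M$ (zero if it is not one).

**Definition (the set $S(T)$).** $S(T)$ is the set of all $n$-by-$n$ real symmetric matrices $A=(a_{xy})$ such that for $x\ne y$ we have $a_{xy}\neq 0$ if and only if $\{x,y\}$ is an edge of $T$. The diagonal entries are unrestricted. We call $a_{xy}$ the weight of the edge $\{x,y\}$.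

For example, let $K_{1,d}$ be the star with center $0$ and $d$ leaves. The matrix with zero diagonal and all edge weights $1$ lies in $S(K_{1,d})$.

**Definition (multiplicity list).** The multiplicity list of $A\in S(T)$ is the unordered list of the multiplicities of the distinct eigenvalues of $A$. A multiplicity list of $T$ is a list that occurs for some $A\in S(T)$.

For the star matrix above with $d\ge 2$, a vector $x$ is in the kernel exactly when $x_0=0$ and the leaf entries sum to $0$, so $0$ has multiplicity $d-1$. The vectors with center entry $\pm\sqrt d$ and all leaf entries $1$ are eigenvectors for $\pm\sqrt d$. So $d-1,1,1$ is a multiplicity list of $K_{1,d}$.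

**Definition (high degree vertices; linear and nonlinear trees).** A vertex is a high degree vertex if its degree is at least $3$. A tree is linear if all its high degree vertices lie on a single induced path, and nonlinear otherwise.

Two trees will accompany us. The *double star* $D$ has two adjacent centers $1,2$; center $i$ carries two leaves $i',i''$. It has $6$ vertices, its high degree vertices are $1$ and $2$, and it is linear. The tree $N$ has a vertex $0$ adjacent to $1,2,3$, and each $i\in\{1,2,3\}$ carries two leaves $i',i''$. It has $10$ vertices, and its high degree vertices are $0,1,2,3$, all of degree $3$. It is nonlinear: a path containing $1$ and $2$ passes through $1,0,2$ consecutively, so $0$ has already used both of its neighbors on the path, and $3$ is a neighbor of $0$ that can be reached from there only through $0$.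

**Definition (internal vertices, branches).** Let $n\ge 3$. $I=I(T)$ is the set of vertices of degree at least $2$, and $p=|I|\ge 1$. For $v\in I$ write $d_v=\deg v$. A branch at $v$ is the vertex set of a component of $T-v$; there are $d_v$ of them. For a branch $B$ at $v$, $\mathrm{nbr}_v(B)$ is the unique neighbor of $v$ in $B$. $\mathfrak B(T)$ is the set of all pairs $(v,B)$ with $v\in I$ and $B$ a branch at $v$. For $W\subseteq V$, $A[W]$ is the principal submatrix on $W$, and $A(v)=A[V\setminus\{v\}]$, which is the direct sum of the $A[B]$ over the branches $B$ at $v$.

In $D$ we have $I=\{1,2\}$. The branches at $1$ are $\{1'\}$, $\{1''\}$ and $\{2,2',2''\}$, and $\mathrm{nbr}_1(\{2,2',2''\})=2$.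

The path between two internal vertices has only internal vertices, so the induced subgraph $T[I]$ is a tree.

## 2. The list $d_1-1,\dots,d_k-1,1,\dots,1$

Let $d_1,\dots,d_k$ be the degrees of all high degree vertices of $T$. The star gave the list $d-1,1,1$: its one high degree vertex (when $d\ge3$) contributed one eigenvalue of multiplicity $d-1$. Can each high degree vertex of an arbitrary tree get its own eigenvalue in this way, with nothing else repeated?

**Conjecture.** Given $k$ high degree vertices of degree $d_1,\dots,d_k$, there is a multiplicity list whose only entries greater than $1$ are $d_1-1,\dots,d_k-1$.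

The required list consists of $d_1-1,\dots,d_k-1$, counted with repetition, together with $n-\sum_{i=1}^k(d_i-1)$ entries equal to $1$. The problem is to prove or disprove this for every tree, in particular for every nonlinear tree. It comes from "Linear and Nonlinear Trees: Multiplicity Lists of Symmetric Matrices", https://scholarworks.wm.edu/cgi/viewcontent.cgi?referer=&httpsredir=1&article=1113&context=honorstheses. As posed, it records that the statement has been proven for all linear trees and verified for all trees on at most $12$ vertices, and that it remains open for nonlinear trees in general.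

The conjecture is true for every tree; these notes prove it. For $n\le 2$ there is nothing to do: there are no high degree vertices, and a $1$-by-$1$ matrix, or a $2$-by-$2$ symmetric matrix with nonzero off-diagonal entry, has only simple eigenvalues. So **from now on $n\ge 3$**.

One count already suggests what to aim for. Since $\sum_{x\in V}(d_x-1)=2(n-1)-n=n-2$ and leaves contribute $0$,
$$\sum_{v\in I}(d_v-1)=n-2. \tag{1}$$
If every internal vertex, including those of degree $2$, had its own eigenvalue of multiplicity $d_v-1$, exactly two eigenvalues would be left over.

## 3. Eigenvalues shared by all branches at a vertex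

We use the following textbook facts.

**(a) Interlacing.** By Cauchy interlacing, $m_A(\mu)\ge m_{A(v)}(\mu)-1$ and $m_{A(v)}(\mu)\ge m_A(\mu)-1$.

**(b) Extreme eigenvalues.** Perron–Frobenius: if $M$ is real symmetric and irreducible with nonnegative off-diagonal entries, then $\lambda_{\max}(M)$ is simple and strictly larger than every eigenvalue of every proper principal submatrix. This holds for every $A\in S(T)$, whatever the signs of its weights. Indeed, root $T$, give the root the sign $+1$, and going outward choose signs $\varepsilon_x=\pm1$ with $\varepsilon_x\varepsilon_ya_{xy}>0$ on every edge; this is possible because there are no cycles. With $\mathcal D=\mathrm{diag}(\varepsilon_x)$, the matrix $\mathcal DA\mathcal D$ has nonnegative off-diagonal entries, is irreducible since $T$ is connected, and its principal submatrices have the same spectra as those of $A$. Applying this to $-A\in S(T)$, we see that $\lambda_{\min}(A)$ is simple and strictly smaller than every eigenvalue of every proper principal submatrix. If $W\subseteq V$ is connected then $A[W]\in S(T[W])$, so (b) applies to $A[W]$ too.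

**(c) Implicit function theorem.** We use it in this form. Let $G(\eta,c)$ be smooth near $(\eta_0,0)$ with $G(\eta_0,0)=0$ and $D_\eta G(\eta_0,0)$ surjective. Then there is a continuous $\eta(c)$, for small $c$, with $\eta(0)=\eta_0$ and $G(\eta(c),c)=0$. (Choose as many coordinates of $\eta$ as there are equations, so that the corresponding columns are independent; freeze the other coordinates; apply the usual theorem.) Two consequences: a map with surjective derivative at a point takes all values near its value there, at points arbitrarily near; and a simple eigenvalue is a smooth function of the matrix, being a simple root of $\det(t-M)$.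

**(d) Schur complement.** If $S$ is invertible, $\det\begin{pmatrix}P&Q\\Q^{\top}&S\end{pmatrix}=\det S\cdot\det(P-QS^{-1}Q^{\top})$.

How do we force multiplicity $d_v-1$? If $\lambda_v$ is an eigenvalue of each of the $d_v$ branches at $v$, it has multiplicity at least $d_v$ in $A(v)$, and adding $v$ back costs at most one. The count (1) shows that doing this at all internal vertices determines everything.

**Lemma 1.** Let $A\in S(T)$, let the reals $\lambda_v$ $(v\in I)$ be distinct, and suppose $\lambda_v\in\sigma(A[B])$ for all $(v,B)\in\mathfrak B(T)$. Then the distinct eigenvalues of $A$ are exactly the $\lambda_v$, with multiplicity $d_v-1$, together with $\lambda_{\min}(A)$ and $\lambda_{\max}(A)$, both simple.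

*Proof.* Since $A(v)=\bigoplus_BA[B]$, $\lambda_v$ has multiplicity at least $d_v$ in $A(v)$, hence at least $d_v-1\ge1$ in $A$ by (a). Each $\lambda_v$ is an eigenvalue of a proper principal submatrix, so $\lambda_{\min}(A)<\lambda_v<\lambda_{\max}(A)$ by (b). Thus the $\lambda_v$, $\lambda_{\min}(A)$, $\lambda_{\max}(A)$ are distinct eigenvalues whose multiplicities add up to at least $\sum_{v\in I}(d_v-1)+1+1=n$, by (1). The total is exactly $n$, so all these inequalities are equalities and there are no other eigenvalues. $\square$

Here are the results to be proved.

**Theorem 1.** For every tree $T$ with $n\ge 3$ there are $A\in S(T)$ and distinct reals $\lambda_v$ $(v\in I)$ such that $\lambda_v$ is an eigenvalue of every branch $A[B]$ at $v$. For such $A$, the distinct eigenvalues are exactly the $\lambda_v$, with multiplicity $d_v-1$, together with $\lambda_{\min}(A)$ and $\lambda_{\max}(A)$, both simple.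

Theorem 1 implies the conjecture. The list of $A$ is $(d_v-1)_{v\in I},1,1$. Vertices of degree $2$ contribute entries $1$, so the entries greater than $1$ are exactly $d_1-1,\dots,d_k-1$ with repetition, and the remaining $n-\sum_{i=1}^k(d_i-1)$ entries are $1$.

**Theorem 2 (order).** Let $v_1,\dots,v_p$ be any ordering of $I$ such that each $\{v_1,\dots,v_j\}$ induces a connected subgraph, and let $\epsilon_2,\dots,\epsilon_p\in\{+,-\}$. In Theorem 1 one can require that, for each $j\ge2$, $\lambda_{v_j}$ is larger (if $\epsilon_j=+$) or smaller (if $\epsilon_j=-$) than all of $\lambda_{v_1},\dots,\lambda_{v_{j-1}}$.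

**Theorem 3 (all smaller values).** For each $v\in I$ let $d_v=g_{v,1}+\dots+g_{v,k_v}$ be any partition into positive integers. Then $T$ has a multiplicity list consisting of all numbers $g_{v,j}-1\ge1$ together with $1$'s. In particular, for any integers $1\le m_v\le d_v-1$ there is a list consisting of the $m_v$ $(v\in I)$ and $1$'s.

**Theorem 4 (prescribed eigenvalues).** If every vertex of degree $\ge2$ of $T$ is adjacent to a leaf, then for every injective $\lambda:I\to\mathbb R$ there is $A\in S(T)$ as in Theorem 1 with exactly these values $\lambda_v$.

**Optimality.** By (b), $\lambda_{\min}(A)$ and $\lambda_{\max}(A)$ are simple for every $A\in S(T)$, so every list of $T$ has at least two $1$'s. The lists of Theorem 1 have exactly two besides the numbers $d_v-1$, $v\in I$. If no vertex has degree $2$, all these numbers are at least $2$, so the required list has the fewest $1$'s possible for any list.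

## 4. The star, the double star, and a nonlinear tree by hand

**The star.** For $K_{1,d}$ the only internal vertex is the center, its branches are the leaves, and the hypothesis of Lemma 1 says that all leaves have the same diagonal entry $\lambda_0$.

**The double star $D$.** Choose $\lambda_1=1$ and $\lambda_2=-1$. The one-vertex branches force diagonal entry $1$ at $1',1''$ and $-1$ at $2',2''$. Take all leaf weights equal to $1$ and $a_1=a_2=0$. The branch $\{2,2',2''\}$ at $1$ has characteristic polynomial $(t+1)\bigl[t(t+1)-2\bigr]$, which vanishes at $t=1$. The branch $\{1,1',1''\}$ at $2$ has characteristic polynomial $(t-1)\bigl[t(t-1)-2\bigr]$, which vanishes at $t=-1$. So Lemma 1 applies for any nonzero weight $c$ of the edge $\{1,2\}$, and the list is $2,2,1,1$. The edge weight is free because neither big branch contains that edge.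

**The nonlinear tree $N$.** The required list is $2,2,2,2,1,1$. Put $\lambda_0=0$, give $i',i''$ the diagonal entry $\lambda_i$, let $s_i$ be the sum of the squared weights of the two edges from $i$ to its leaves, and let $b_i$ be the squared weight of $\{0,i\}$. The branch $\{i,i',i''\}$ at $0$ has characteristic polynomial
$$P_i(t)=(t-\lambda_i)\bigl[(t-a_i)(t-\lambda_i)-s_i\bigr].$$
It vanishes at $t=0$ if $s_i=a_i\lambda_i$, and then the bracket is $t(t-a_i-\lambda_i)$. The remaining conditions say that $\lambda_i$ is an eigenvalue of the branch at $i$ containing $0$ and the two other stars. By (d), eliminating those stars at $t=\lambda_i$, this holds if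
$$t-a_0=\sum_{j\ne i}b_j\,\frac{t-\lambda_j}{t\,(t-a_j-\lambda_j)}\qquad\text{at }t=\lambda_i, \tag{2}$$
provided $P_j(\lambda_i)\neq0$ for $j\ne i$. (The fraction is the diagonal entry at $j$ of the inverse of $t$ minus the star block at $j$: the determinant of the leaf part is $(t-\lambda_j)^2$, and it is divided by $P_j(t)$.)

Take $a_0=\tfrac12$ and
$$(\lambda_1,a_1,s_1,b_1)=(1,\tfrac12,\tfrac12,\tfrac{15}{11}),\quad (\lambda_2,a_2,s_2,b_2)=(-1,-2,2,\tfrac5{11}),\quad (\lambda_3,a_3,s_3,b_3)=(2,1,2,\tfrac6{11}).$$
Then $s_i=a_i\lambda_i>0$ and $b_i>0$, and the numbers $a_j+\lambda_j$ are $\tfrac32,-3,3$, so $P_j(\lambda_i)\ne0$ for $j\neq i$. The three cases of (2) read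
$$\tfrac12=\tfrac5{11}\cdot\tfrac{2}{4}+\tfrac6{11}\cdot\tfrac{-1}{-2},\qquad -\tfrac32=\tfrac{15}{11}\cdot\tfrac{-2}{5/2}+\tfrac6{11}\cdot\tfrac{-3}{4},\qquad \tfrac32=\tfrac{15}{11}\cdot\tfrac{1}{1}+\tfrac5{11}\cdot\tfrac{3}{10},$$
and all three are true: the right sides are $\tfrac{5}{22}+\tfrac{6}{22}$, $-\tfrac{12}{11}-\tfrac{9}{22}$ and $\tfrac{15}{11}+\tfrac{3}{22}$. By Lemma 1 the spectrum consists of $0,1,-1,2$, each twice, and two simple eigenvalues.

So nonlinearity is no obstruction here. But we solved equations and were lucky with signs (each $b_i$ and $s_i$ must be positive). For a general tree we need a construction.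

## 5. Attaching leaves to a leaf: one free entry cannot serve two vertices

A natural plan is induction. Choose an internal vertex $u$ all of whose neighbors except one are leaves, and delete those leaves. In the smaller tree $T'$ the vertex $u$ is a leaf. Suppose $A'\in S(T')$ satisfies the hypothesis of Lemma 1. Let $R=V(T')\setminus\{u\}$, let $\theta$ be an eigenvalue of $A'[R]$, and reattach the leaves $x_1,\dots,x_m$ to $u$ with diagonal entries $\theta$ and weights $c_1,\dots,c_m$. With $\lambda_u=\theta$, all conditions at the new internal vertex $u$ hold: its branches are the $\{x_i\}$ and $R$.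

What happens to the old conditions? Put $\sigma=\sum c_i^2$. If a branch $B$ at $v$ contains $u$, then by (d) the new leaves act on $B$, at the value $t=\lambda_v$, as if $a_u$ were replaced by
$$a_u+\frac{\sigma}{\lambda_v-\theta}. \tag{3}$$
So the old condition is destroyed, and one tries to repair it by adjusting $a_u$. If only one vertex $v$ is concerned, this works. But the correction in (3) depends on $\lambda_v$, so two vertices ask for two different corrections.

Here is the failure in an actual case. Let $T'=D$ with the matrix of Section 4 and $c=1$, take $u=2''$, and attach two leaves $x_1,x_2$. Keep all entries of $A'$ except $a_u$; here $\theta\ne\pm1$, since $\lambda_u$ must differ from $\lambda_1$ and $\lambda_2$.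

* At $v=2$ the branch is $\{u,x_1,x_2\}$, and we need $-1-a_u-\dfrac{\sigma}{-1-\theta}=0$.
* At $v=1$ the branch is $\{2,2',u,x_1,x_2\}$. With $\tilde a=a_u+\dfrac{\sigma}{1-\theta}$ we need
$$\det\begin{pmatrix}1&-1&-1\\-1&2&0\\-1&0&1-\tilde a\end{pmatrix}=2(1-\tilde a)-(1-\tilde a)-2=-1-\tilde a=0 .$$

Together these give $\dfrac{\sigma}{-1-\theta}=\dfrac{\sigma}{1-\theta}$, which is impossible for $\sigma>0$.

So other entries of $A'$ must move as well. This brings two difficulties. Conditions in branches not containing $u$ are disturbed, so the whole system for $T'$ must be solved again after a small perturbation, and the mere existence of one solution $A'$ does not tell us that this is possible. Moreover, as soon as $A'[R]$ changes, its eigenvalue $\theta$ changes, and the new leaves no longer match it.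

## 6. Good points: a surjective derivative in the induction hypothesis

The first difficulty is met by asking more of the solution for $T'$: the derivative of the system must be surjective there, so that the implicit function theorem re-solves the perturbed system. The price is that surjectivity has to be proved again for $T$. The second difficulty is met by letting the leaf entries and $\lambda_u$ follow the moving eigenvalue $\theta$ by definition. It also matters that the new leaves come with small weights $c_i$: at $c=0$ the perturbed system is the old one.

Let $X_T=\mathbb R^{V}\times\mathbb R^{E}\times\mathbb R^{I}$ with points $\xi=(a,w,\lambda)$, and let $A(\xi)$ be the symmetric matrix with diagonal $a$, entry $w_e$ at each edge $e$, and zeros elsewhere. Define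
$$F_T=(F_{v,B})_{(v,B)\in\mathfrak B(T)},\qquad F_{v,B}(\xi)=\det(\lambda_v-A(\xi)[B]).$$
This is a polynomial map. It has $\sum_{v\in I}d_v=n-2+p$ components in $2n-1+p$ variables.

**Definition (good point).** A point $\xi\in X_T$ is a good point of $T$ if

1. all $w_e>0$;
2. the $\lambda_v$ $(v\in I)$ are distinct;
3. $F_T(\xi)=0$;
4. the derivative $DF_T(\xi)$ is surjective;
5. $\Delta_{v,B}(\xi):=\det\bigl(\lambda_v-A(\xi)[B\setminus\{\mathrm{nbr}_v(B)\}]\bigr)\ne0$ for all $(v,B)\in\mathfrak B(T)$, where an empty determinant is $1$.

Conditions 1–3 give the hypotheses of Lemma 1. Condition 4 drives the induction. Condition 5 is used only for Theorem 3; we carry it along because it costs little.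

**Example (stars).** For $K_{1,d}$ with $d\ge2$ and center $0$, take $\lambda_0=a_0=a_x=0$ for all leaves $x$, and all weights $1$. The equations are $\lambda_0-a_x=0$, one for each leaf. The derivative with respect to the variables $a_x$ is minus the identity, so condition 4 holds, and every $\Delta_{0,\{x\}}$ is an empty determinant. So this is a good point.

**Example (the double star).** The matrix of $D$ in Section 4, with $c>0$ and $\lambda_1=1$, $\lambda_2=-1$, gives a good point. For condition 4 use the variables $a_x$ for the four leaves $x$, and $a_2,a_1$. The four leaf equations $\lambda_i-a_x=0$ have derivative $-1$ in their own $a_x$ and $0$ in the other five variables. The equation for the branch $\{2,2',2''\}$ at $1$ has derivative $-(\lambda_1-\lambda_2)^2=-4$ in $a_2$ and $0$ in $a_1$; the equation for $\{1,1',1''\}$ at $2$ has derivative $-4$ in $a_1$ and $0$ in $a_2$. The $6$-by-$6$ Jacobian is triangular and invertible. For condition 5, both large branches have $\Delta=(\lambda_1-\lambda_2)^2=4$, and the leaves have $\Delta=1$.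

## 7. The expansion lemma

**Lemma 2 (expansion).** Let $T'$ be a tree on at least $3$ vertices, $u$ a leaf of $T'$ with neighbor $r$, and let $T$ be obtained by attaching $m\ge1$ new leaves $x_1,\dots,x_m$ to $u$. If $T'$ has a good point $\xi'$, then $T$ has a good point $\xi$ with $(\lambda_v)_{v\in I(T')}$ arbitrarily close to $(\lambda'_v)_{v\in I(T')}$. Moreover we may require $\lambda_u>\lambda_v$ for all $v\in I(T')$, or $\lambda_u<\lambda_v$ for all $v\in I(T')$.

*Proof.* We treat "$>$" and come to "$<$" in Step 8.

**Step 1: compare the branches of $T$ and $T'$.** We need to know which equations are new. We have $I(T)=I(T')\cup\{u\}$ with $d_u=m+1$, and vertices of $I(T')$ keep their degree. Put $R=V(T')\setminus\{u\}$; it is connected because $u$ is a leaf of $T'$, and it contains $I(T')$. The pairs in $\mathfrak B(T)$ are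

* $(u,\{x_i\})$ for $i=1,\dots,m$, and $(u,R)$;
* for each $(v,B)\in\mathfrak B(T')$ the pair $(v,\hat B)$, where $\hat B=B$ if $u\notin B$, and $\hat B=B\cup\{x_1,\dots,x_m\}$ if $u\in B$.

**Step 2: choose the eigenvalue for $u$.** It must be an eigenvalue of the branch $R$ and differ from all old $\lambda'_v$. Let $A'=A(\xi')$ and $\theta'=\lambda_{\max}(A'[R])$. Each $v\in I(T')$ has degree at least $2$ in $T'$, so there is a branch $B$ of $T'$ at $v$ with $u\notin B$. Then $B\subseteq R\setminus\{v\}$ and $\lambda'_v\in\sigma(A'[B])$ by condition 3. Since $A'[B]$ is a proper principal submatrix of $A'[R]$, (b) gives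
$$\lambda'_v<\theta'\qquad\text{for all }v\in I(T'). \tag{4}$$
Also by (b), $\theta'$ is a simple eigenvalue of $A'[R]$. Hence for $\eta\in X_{T'}$ near $\xi'$ the function $\theta(\eta):=\lambda_{\max}(A(\eta)[R])$ is smooth. It does not depend on the $\lambda$-coordinates.

**Step 3: solve the equations at $u$ identically and reduce the others to a perturbation of $F_{T'}$.** For $\eta\in X_{T'}$ near $\xi'$, with $\lambda$-coordinates denoted $\lambda_v$, and for $c\in\mathbb R^m$ near $0$, let $\Xi(\eta,c)\in X_T$ be the point that agrees with $\eta$ on the coordinates of $X_{T'}$ and has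
$$w_{ux_i}=c_i,\qquad a_{x_i}=\theta(\eta),\qquad \lambda_u=\theta(\eta).$$
Then $F_{u,\{x_i\}}(\Xi)=\lambda_u-a_{x_i}=0$ and $F_{u,R}(\Xi)=\det(\theta(\eta)-A(\eta)[R])=0$ identically.

For $(v,B)\in\mathfrak B(T')$ with $u\notin B$, nothing has changed: $F_{v,\hat B}(\Xi)=F_{v,B}(\eta)$, where on the right $F_{v,B}$ is a component of $F_{T'}$. If $u\in B$, order $\hat B$ as $B$ followed by $x_1,\dots,x_m$. The block of $\lambda_v-A(\Xi)[\hat B]$ on the $x_i$ is $(\lambda_v-\theta)$ times the identity, and the only coupling to $B$ is the entry $-c_i$ between $u$ and $x_i$. By (d),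
$$F_{v,\hat B}(\Xi)=(\lambda_v-\theta)^m\det\Bigl(\lambda_v-A(\eta)[B]-\frac{\sum_ic_i^2}{\lambda_v-\theta}E_{uu}\Bigr), \tag{5}$$
where $E_{uu}$ has a single $1$ at $(u,u)$. By (4), $\lambda_v-\theta\ne0$ near $(\xi',0)$. Put
$$\Phi_{v,B}(\eta,c)=F_{v,\hat B}(\Xi(\eta,c))\,(\lambda_v-\theta(\eta))^{-\kappa},\qquad \kappa=m\text{ if }u\in B,\quad\kappa=0\text{ if }u\notin B.$$
Then $\Phi=(\Phi_{v,B})$ is smooth near $(\xi',0)$, and $\Phi(\eta,0)=F_{T'}(\eta)$.

**Step 4: re-solve for small $c$.** This is where the surjectivity for $T'$ enters. We have $\Phi(\xi',0)=F_{T'}(\xi')=0$, and $D_\eta\Phi(\xi',0)=DF_{T'}(\xi')$ is surjective. By (c) there is a continuous $\eta(c)$ with $\eta(0)=\xi'$ and $\Phi(\eta(c),c)=0$ for small $c$. Surjectivity is an open condition, so $D_\eta\Phi(\eta(c),c)$ is still surjective for small $c$. Fix all $c_i>0$, as small as needed below, and let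
$$\xi=\Xi(\eta(c),c).$$

**Step 5: conditions 1–3 and the position of $\lambda_u$.** The weights of edges of $T'$ are close to positive numbers and $c_i>0$, so all weights are positive. The $\lambda_v$ with $v\in I(T')$ are as close as we like to the distinct numbers $\lambda'_v$, so they are distinct, and $\lambda_u=\theta(\eta(c))$ is close to $\theta'$, so $\lambda_u>\lambda_v$ for all $v\in I(T')$ by (4). Finally $F_T(\xi)=0$: the equations at $u$ hold identically on the image of $\Xi$, and each other component is $(\lambda_v-\theta)^\kappa\Phi_{v,B}=0$.

**Step 6: condition 4.** We must restore the surjectivity that the next induction step will need. Write the coordinates of $X_T$ as $(\eta,c,y)$ with $y=(a_{x_1},\dots,a_{x_m},\lambda_u)\in\mathbb R^{m+1}$. Write $F_T=(F_1,F_2)$, where $F_1=(F_{u,\{x_1\}},\dots,F_{u,\{x_m\}},F_{u,R})$ and $F_2$ collects the remaining components.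

*The block $D_yF_1(\xi)$ is invertible.* The component $F_{u,\{x_i\}}=\lambda_u-a_{x_i}$ has derivative $-1$ in $a_{x_i}$ and $0$ in the other $a_{x_j}$. The component $F_{u,R}=\det(\lambda_u-A[R])$ does not involve the $a_{x_i}$, and $\partial F_{u,R}/\partial\lambda_u\neq0$ at $\xi$, because $\lambda_u=\lambda_{\max}(A(\xi)[R])$ is a simple root of the characteristic polynomial of $A(\xi)[R]$ by (b). So $D_yF_1(\xi)$ is triangular with nonzero diagonal.

*The image of $DF_T(\xi)$ contains all vectors $(0,r_2)$.* Keep $c$ fixed and differentiate $F_T\circ\Xi$ in $\eta$ at $\eta(c)$. By the chain rule, the result has image contained in that of $DF_T(\xi)$. Since $F_1\circ\Xi\equiv0$, its first part is $0$. For the second part, the components of $F_2\circ\Xi$ are $(\lambda_v-\theta)^\kappa\,\Phi_{v,B}$, and $\Phi=0$ at our point, so the product rule leaves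
$$D_\eta(F_2\circ\Xi)=\mathrm{diag}\bigl((\lambda_v-\theta)^{\kappa}\bigr)\,D_\eta\Phi .$$
This is an invertible diagonal matrix times a surjective map, hence surjective.

*Together.* Given $(r_1,r_2)$, choose $h$ with $D_yF_1(\xi)h=r_1$. Then $DF_T(\xi)(0,0,h)=(r_1,s)$ for some $s$, and adding a preimage of $(0,r_2-s)$ gives $(r_1,r_2)$. So $DF_T(\xi)$ is surjective.

**Step 7: condition 5.** We check the pairs of Step 1 in turn. All limits are for $c\to0$, and at $\xi$ we have $a_{x_i}=\lambda_u=\theta$.

* $\Delta_{u,\{x_i\}}=1$, an empty determinant.
* $\mathrm{nbr}_u(R)=r$, and $\Delta_{u,R}=\det(\lambda_u-A[R\setminus\{r\}])\ne0$, because $\lambda_u=\lambda_{\max}(A[R])$ is strictly larger than every eigenvalue of $A[R\setminus\{r\}]$, by (b). (Here $R\setminus\{r\}\neq\emptyset$, as $T'$ has at least $3$ vertices.)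
* For $v=r$ and $B=\{u\}$ we have $\hat B=\{u,x_1,\dots,x_m\}$ and $\mathrm{nbr}_r(\hat B)=u$, so $\Delta_{r,\hat B}=(\lambda_r-\lambda_u)^m\ne0$.
* For every other $(v,\hat B)$ with $u\in B$ we have $v\ne r$, so $\mathrm{nbr}_v(\hat B)=\mathrm{nbr}_v(B)\neq u$. The computation (5) with $B\setminus\{\mathrm{nbr}_v(B)\}$ in place of $B$ shows that $\Delta_{v,\hat B}$ is $(\lambda_v-\lambda_u)^m$ times a quantity tending to $\Delta_{v,B}(\xi')\ne0$.
* For $u\notin B$, $\Delta_{v,\hat B}(\xi)=\Delta_{v,B}(\eta(c))\to\Delta_{v,B}(\xi')\neq0$.

There are finitely many pairs, so condition 5 holds once $c$ is small enough.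

**Step 8: the case "$<$".** Replace $\lambda_{\max}$ by $\lambda_{\min}$ throughout. The version of (b) for $\lambda_{\min}$ gives $\lambda'_v>\theta'$ in place of (4), the simplicity of $\theta'$ and of $\lambda_u$, and $\Delta_{u,R}\ne0$. Nothing else about $\lambda_{\max}$ was used. $\square$

## 8. Building every tree from a star: Theorems 1 and 2

*Proof of Theorems 1 and 2.* We show by induction on $p=|I(T)|$: for every tree $T$ with $n\ge3$ and every choice of ordering and signs as in Theorem 2, $T$ has a good point whose $\lambda_v$ have the required order. By Lemma 1 this proves Theorem 2. It proves Theorem 1 as well, because an ordering as in Theorem 2 always exists: $T[I]$ is a tree, so start at any vertex and keep adding a vertex adjacent to those already chosen.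

**Step 1: $p=1$.** All vertices other than the single internal vertex are leaves adjacent to it, so $T$ is a star $K_{1,d}$ with $d\ge2$. It has the good point of Section 6, and the order requirement is empty.

**Step 2: find the vertex to shrink.** Let $p\ge2$, with ordering $v_1,\dots,v_p$. Since $\{v_1,\dots,v_{p-1}\}$ induces a connected subgraph and $T[I]$ is a tree, $u=v_p$ has exactly one neighbor in $I$: it has at least one because $T[I]$ is connected, and two would close a cycle. Call it $r$. All other neighbors of $u$ in $T$ are leaves of $T$, and there are $d_u-1\ge1$ of them.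

**Step 3: apply induction and expand.** Let $T'$ be $T$ with these $d_u-1$ leaves deleted. In $T'$ the vertex $u$ is a leaf adjacent to $r$, and all other remaining vertices keep their degree, so $I(T')=\{v_1,\dots,v_{p-1}\}$. Since $r$ has degree at least $2$ in $T'$, $T'$ has at least $3$ vertices. By induction $T'$ has a good point with the required order property for $(v_1,\dots,v_{p-1})$ and $\epsilon_2,\dots,\epsilon_{p-1}$. Apply Lemma 2 with $m=d_u-1$. It gives a good point of $T$ in which the old $\lambda$'s have moved so little that their order is unchanged, and $\lambda_u$ is larger than all of them if $\epsilon_p=+$, smaller if $\epsilon_p=-$. $\blacksquare$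

This proves the conjecture for every tree, linear or not.

**Remark.** By condition 4, near a good point the set $\{F_T=0\}$ is a smooth manifold of dimension $(2n-1+p)-(n-2+p)=n+1$.

## 9. Splitting the branches at a vertex into classes: Theorem 3

At a good point, the $d_v$ branches at $v$ share the eigenvalue $\lambda_v$. By condition 4 we may move these $d_v$ branch eigenvalues apart in any pattern we like. If they separate into groups of sizes $g_{v,1},\dots,g_{v,k_v}$, each group should produce multiplicity $g_{v,j}-1$. For $D$, keeping the branches at $1$ together and splitting those at $2$ as $2+1$ should give the list $2,1,1,1,1$.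

*Proof of Theorem 3.* Let $\xi$ be a good point of $T$, which exists by Section 8, and let $A=A(\xi)$.

**Step 1: each branch has $\lambda_v$ as a simple eigenvalue, visible from $v$.** This makes the branch eigenvalues smooth functions, and will force eigenvectors to vanish at $v$. Let $(v,B)\in\mathfrak B(T)$ and $b=\mathrm{nbr}_v(B)$. If $\lambda_v$ had multiplicity at least $2$ in $A[B]$, then by (a) it would be an eigenvalue of $A[B\setminus\{b\}]$, contrary to condition 5. (If $B=\{b\}$ there is nothing to prove.) So $\lambda_v$ is simple in $A[B]$. Its eigenvector is nonzero at $b$: if it vanished there, its restriction to $B\setminus\{b\}$ would be an eigenvector of $A[B\setminus\{b\}]$ for $\lambda_v$, again contrary to condition 5.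

**Step 2: the branch eigenvalues move independently.** For points near $\xi$ let $\mu_{v,B}$ be the eigenvalue of $A[B]$ near $\lambda_v(\xi)$; by (c) it is a smooth function of the point. Dividing the characteristic polynomial of $A[B]$ by $t-\mu_{v,B}$ and putting $t=\lambda_v$, we get $F_{v,B}=(\lambda_v-\mu_{v,B})\,q_{v,B}$ with $q_{v,B}$ smooth and nonvanishing near $\xi$. Since $\lambda_v-\mu_{v,B}=0$ at $\xi$, the derivative of $F_{v,B}$ at $\xi$ is $q_{v,B}(\xi)$ times that of $\lambda_v-\mu_{v,B}$. So by condition 4 the map $(\lambda_v-\mu_{v,B})_{(v,B)\in\mathfrak B(T)}$ has surjective derivative at $\xi$, and by (c) it takes all sufficiently small values at points arbitrarily near $\xi$.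

**Step 3: choose the perturbed matrix.** For each $v\in I$ split the $d_v$ branches into classes of sizes $g_{v,1},\dots,g_{v,k_v}$. Choose $\tilde\xi$ near $\xi$, with matrix $\tilde A$, such that for each $v$ the value $\lambda_v-\mu_{v,B}$ is constant on each class and different on different classes. So at $\tilde\xi$ the $\mu_{v,B}$ take distinct values $\rho_{v,1},\dots,\rho_{v,k_v}$ on the classes.

**Step 4: localize the spectrum.** Take disjoint small neighborhoods $U_v$ of the $\lambda_v(\xi)$, with closures not containing $\lambda_{\min}(A)$, $\lambda_{\max}(A)$ or any eigenvalue of $A(v)$ other than $\lambda_v(\xi)$. By Lemma 1, $\lambda_v(\xi)$ has multiplicity $d_v-1$ in $A$; by Step 1 it has multiplicity exactly $d_v$ in $A(v)$. Eigenvalues depend continuously on the matrix, so if $\tilde\xi$ is close enough to $\xi$: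

* all weights of $\tilde A$ are still positive, so $\tilde A\in S(T)$;
* $\tilde A$ has exactly $d_v-1$ eigenvalues in $U_v$, counted with multiplicity;
* its other two eigenvalues are $\lambda_{\min}(\tilde A)$ and $\lambda_{\max}(\tilde A)$, which are simple by (b);
* the eigenvalues of $\tilde A(v)$ in $U_v$ are exactly the $d_v$ numbers $\mu_{v,B}$;
* the eigenvector $y_B$ of $\tilde A[B]$ for $\mu_{v,B}$ has $y_B(\mathrm{nbr}_v(B))\ne0$.

**Step 5: the multiplicity of $\rho=\rho_{v,j}$ in $\tilde A$ is $g_{v,j}-1$.** Let $\tilde Ax=\rho x$. For a branch $B$ in class $j$, the rows in $B$ say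
$$(\tilde A[B]-\rho)x_B=-\tilde w_B\,x(v)\,e_{\mathrm{nbr}_v(B)},$$
where $\tilde w_B\ne0$ is the weight of the edge from $v$ to $B$. Take the inner product with $y_B$. The left side becomes $0$, since $\tilde A[B]$ is symmetric and $(\tilde A[B]-\rho)y_B=0$. The right side becomes $-\tilde w_B\,x(v)\,y_B(\mathrm{nbr}_v(B))$. Hence $x(v)=0$. Now every branch $B$ at $v$ satisfies $(\tilde A[B]-\rho)x_B=0$. Outside class $j$, $\rho$ is not an eigenvalue of $\tilde A[B]$, because the only eigenvalue of $\tilde A[B]$ in $U_v$ is $\mu_{v,B}\ne\rho$; so $x_B=0$ there. In class $j$, $x_B=c_By_B$, since $\mu_{v,B}$ is a simple eigenvalue. So $x=\sum_Bc_By_B$ over class $j$, and row $v$ adds the condition $\sum_B\tilde w_B\,y_B(\mathrm{nbr}_v(B))\,c_B=0$, whose coefficients are all nonzero. Conversely, every such $x$ satisfies $\tilde Ax=\rho x$. So $m_{\tilde A}(\rho)=g_{v,j}-1$.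

**Step 6: everything else is simple.** The eigenvalues of $\tilde A$ in $U_v$ other than the $\rho_{v,j}$ number
$$d_v-1-\sum_j(g_{v,j}-1)=d_v-1-(d_v-k_v)=k_v-1,$$
counted with multiplicity. They are not eigenvalues of $\tilde A(v)$, since its eigenvalues in $U_v$ are the $\rho_{v,j}$. Hence they are simple, by $m_{\tilde A(v)}(\mu)\ge m_{\tilde A}(\mu)-1$. So the list of $\tilde A$ consists of all $g_{v,j}-1\ge1$ and $1$'s.

For the last claim of the theorem use the partition $d_v=(m_v+1)+1+\dots+1$: the first part contributes $m_v$, and the parts equal to $1$ contribute nothing. $\blacksquare$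

## 10. Disjoint stars with slots: Theorem 4

In Lemma 2 the eigenvalues $\lambda_v$ move a little at every step, so we do not control their exact values. When every internal vertex has a leaf neighbor, one can instead start from a disjoint union of stars, one per internal vertex, and switch on all edges between them at once. Each star contributes two adjustable eigenvalues, and the task is to assign them to the conditions.

*Proof of Theorem 4.* Let $H=T[I]$, and for $z\in I$ let $\ell_z\ge1$ be the number of leaves adjacent to $z$. Let $\lambda:I\to\mathbb R$ be injective.

**Step 1: the family of matrices.** We want two free star eigenvalues $\alpha_z,\beta_z$ at each $z\in I$, with the leaf conditions built in. For parameters $\alpha_z<\lambda_z<\beta_z$ $(z\in I)$ and $\tau\ge0$ define $A_\tau$ as follows: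

* leaves adjacent to $z$ have diagonal entry $\lambda_z$, and their edges to $z$ have weight $\sqrt{(\beta_z-\lambda_z)(\lambda_z-\alpha_z)/\ell_z}$;
* $a_z=\alpha_z+\beta_z-\lambda_z$ for $z\in I$;
* edges of $H$ have weight $\tau$.

For $\tau>0$ we have $A_\tau\in S(T)$. For $\tau=0$, $A_0$ is the direct sum over $z\in I$ of star blocks with characteristic polynomial
$$(t-\lambda_z)^{\ell_z-1}\bigl[(t-a_z)(t-\lambda_z)-(\beta_z-\lambda_z)(\lambda_z-\alpha_z)\bigr]=(t-\lambda_z)^{\ell_z-1}(t-\alpha_z)(t-\beta_z). \tag{6}$$
To check (6): in the bracket, the coefficient of $t$ is $-(a_z+\lambda_z)=-(\alpha_z+\beta_z)$, and the constant term is $(\alpha_z+\beta_z-\lambda_z)\lambda_z-(\beta_z\lambda_z-\alpha_z\beta_z-\lambda_z^2+\alpha_z\lambda_z)=\alpha_z\beta_z$.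

**Step 2: list the remaining conditions.** For a leaf $x$ adjacent to $v$ the condition $\lambda_v\in\sigma(A_\tau[\{x\}])$ always holds. If $p=1$ there are no others, and we are done by Lemma 1 (with, say, $\tau=1$; $H$ has no edges). Let $p\ge2$. The other branches correspond to the $2(p-1)$ directed edges $e=(v\to w)$ of $H$. With $B_e$ the branch at $v$ containing $w$, we need
$$f_e:=\det(\lambda_v-A_\tau[B_e])=0.$$

**Step 3: assign a slot to each condition.** At $\tau=0$ the condition $f_e=0$ asks that some star inside $B_e$ have $\lambda_v$ as an eigenvalue. We must choose which, without using any star eigenvalue twice and without violating $\alpha_z<\lambda_z<\beta_z$. There are $2p$ slots $(z,\mathrm{high})$ and $(z,\mathrm{low})$, $z\in I$, with variables $\beta_z$ and $\alpha_z$. To $e=(v\to w)$ we assign $s(e)$ as follows.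

* If $\lambda_w<\lambda_v$, let $K$ be the component of $H[\{x:\lambda_x<\lambda_v\}]$ containing $w$, let $z$ be the vertex of $K$ with $\lambda_z$ maximal, and put $s(e)=(z,\mathrm{high})$.
* If $\lambda_w>\lambda_v$, let $K$ be the component of $H[\{x:\lambda_x>\lambda_v\}]$ containing $w$, let $z$ be the vertex of $K$ with $\lambda_z$ minimal, and put $s(e)=(z,\mathrm{low})$.

In both cases $K$ is connected, contains $w$ and does not contain $v$, so $z\in K\subseteq B_e$.

For example, let $H$ be the path $a,b,c$ with $\lambda_a=1$, $\lambda_b=3$, $\lambda_c=2$. For $a\to b$ the component of $\{\lambda>1\}$ is $\{b,c\}$, with minimum at $c$, so the slot is $(c,\mathrm{low})$. The others are $s(b\to a)=(a,\mathrm{high})$, $s(b\to c)=(c,\mathrm{high})$, and $s(c\to b)=(b,\mathrm{low})$. The four slots are distinct.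

**Step 4: $s$ is injective.** Suppose $s(v\to w)=s(v'\to w')=(z,\mathrm{high})$, with components $K,K'\ni z$. If $v=v'$, then $z$ lies in the branches at $v$ containing $w$ and $w'$, so these branches coincide and $w=w'$. If $v\ne v'$, say $\lambda_v<\lambda_{v'}$. Then $\{x:\lambda_x<\lambda_v\}\subseteq\{x:\lambda_x<\lambda_{v'}\}$, and both components contain $z$, so $K\subseteq K'$. Moreover $v$ is adjacent to $w\in K\subseteq K'$ and $\lambda_v<\lambda_{v'}$, so $v\in K'$. But $z\in K$ gives $\lambda_v>\lambda_z=\max_{K'}\lambda$, a contradiction. The low case is the same with all inequalities reversed, and a high slot is never a low slot.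

**Step 5: initial values at $\tau=0$.** Give the slot $s(v\to w)$ the value $\lambda_v$. This respects $\alpha_z<\lambda_z<\beta_z$: for a high slot $\lambda_z<\lambda_v=\beta_z$, for a low slot $\alpha_z=\lambda_v<\lambda_z$. Two slots are unassigned; give them any values that respect these inequalities and differ from all $\lambda_x$, $x\in I$.

In the example, this gives $\alpha_c=1$, $\beta_a=\beta_c=3$, $\alpha_b=2$. For $D$ with $\lambda_1=1$, $\lambda_2=-1$ it gives $\beta_2=1$ and $\alpha_1=-1$; choosing $\beta_1=2$, $\alpha_2=-2$ for the free slots yields $a_1=a_2=0$ and all leaf weights $1$, which is the matrix of Section 4.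

**Step 6: the Jacobian is diagonal.** This lets us turn on $\tau$. Let $e=(v\to w)$. For $z\in I\cap B_e$ all leaves adjacent to $z$ lie in $B_e$, and every leaf in $B_e$ is adjacent to such a $z$. So by (6), at $\tau=0$,
$$f_e=\prod_{z\in I\cap B_e}(\lambda_v-\lambda_z)^{\ell_z-1}(\lambda_v-\alpha_z)(\lambda_v-\beta_z)$$
as a function of the slot variables. At the initial values, the factors $\lambda_v-\lambda_z$ are nonzero because $z\neq v$ and $\lambda$ is injective. Again by injectivity, and by the choice of the two free values, the slots with value $\lambda_v$ are exactly the $s(v\to w')$ with $w'$ a neighbor of $v$ in $H$. Their vertices lie in the branches $B_{v\to w'}$, which are pairwise disjoint. So exactly one factor of $f_e$ vanishes, namely the one containing the variable of the slot $s(e)$, and it occurs to the first power. Therefore the partial derivative of $f_e$ with respect to the variable of $s(e')$ is nonzero if $e'=e$. If $e'\ne e$, then $s(e')\neq s(e)$ by Step 4, the vanishing factor survives the differentiation, and the derivative is $0$. The Jacobian of $(f_e)$ with respect to the $2(p-1)$ assigned slot variables is diagonal and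 invertible.

**Step 7: switch on the edges.** The $f_e$ are polynomials in the slot variables and $\tau$, in spite of the square roots in Step 1: in the expansion of the determinant of a matrix whose graph has no cycles, only permutations made of fixed points and transpositions along edges contribute, so the determinant depends only on the diagonal entries and the squared weights. By the implicit function theorem, for all small $\tau>0$ there are slot values near the initial ones with all $f_e=0$, the unassigned slots being held fixed. For small $\tau$ they still satisfy $\alpha_z<\lambda_z<\beta_z$. The corresponding $A_\tau\in S(T)$ satisfies the hypotheses of Lemma 1 with exactly the prescribed $\lambda_v$. $\blacksquare$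

The hypothesis $\ell_z\ge1$ was used in Step 1. At a vertex $z\in I$ without a leaf neighbor, such as the vertex $0$ of $N$, the block of $A_0$ is the $1$-by-$1$ matrix $(a_z)$, which has one eigenvalue and not two, so the slots $(z,\mathrm{high})$ and $(z,\mathrm{low})$ do not both exist. Whether arbitrary distinct values $\lambda_v$ can be prescribed for all trees is not claimed here.
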